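# A Hamel base homeomorphic to its complement

## Translation by one, and the even and odd halves of its orbits

Let $\tau(x)=x+1$. The set $E=\bigcup_{n\in\mathbb Z}[2n,2n+1)$ satisfies $\tau(E)=\mathbb R\setminus E$, so $E$ is homeomorphic to its own complement. It is easy to list all sets with this property. The condition $\tau(A)=\mathbb R\setminus A$ says that for every $x$ exactly one of $x,x+1$ lies in $A$. On the orbit $t+\mathbb Z$ of a real number $t$, membership in $A$ therefore alternates: $A$ contains one of the two halves $t+2\mathbb Z$ and $t+1+2\mathbb Z$ and misses the other. Conversely, choose one half from every orbit in any way you like; the union $A$ of the chosen halves satisfies $\tau(A)=\mathbb R\setminus A$. There are as many such sets as there are ways to choose.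

Can one choose so well that $A$ is a basis of $\mathbb R$ as a vector space over $\mathbb Q$? Not with this map. If $t\in A$, then $t,\ t+2,\ t+4\in A$, and
$$t-2(t+2)+(t+4)=0$$
is a linear relation between three distinct elements of $A$.

One reaction is to bend the translation. Take $g(x)=x+1+\frac1{4\pi}\sin(2\pi x)$. Then $g'(x)=1+\frac12\cos(2\pi x)\ge\frac12$, so $g$ is an increasing homeomorphism of $\mathbb R$, and $g(x)>x$. Again, a set $A$ with $g(A)=\mathbb R\setminus A$ is obtained by choosing every second point along each orbit. But $g(n)=n+1$ for integers $n$, so $\mathbb Z$ is an orbit, and $A$ contains either all even or all odd integers. Any two of them are linearly dependent over $\mathbb Q$. The bend has to be chosen so that no orbit, and no finite family of orbits, carries too many rational relations. How many is too many, and whether the chosen halves can also be made to span $\mathbb R$, is what these notes are about.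

## Hamel bases and the three theorems

Throughout, "rank", "span" and "independent" refer to $\mathbb R$ as a vector space over $\mathbb Q$, and $\mathfrak c=|\mathbb R|$. We write $\operatorname{rank}(A)=\dim_{\mathbb Q}\operatorname{span}A$; for instance $\operatorname{rank}\{1,\sqrt2,1+\sqrt2\}=2$. A **Hamel base** is a basis of $\mathbb R$ over $\mathbb Q$. Subsets of $\mathbb R$ carry the subspace topology. The question, taken from "Injective continuous images of Hamel bases" (https://www.sav.sk/journals/uploads/0219115910.pdf), is:

*Does there exist a Hamel base $H\subseteq\mathbb R$ that is homeomorphic to $\mathbb R\setminus H$?*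

The answer is yes, in ZFC, and the homeomorphism can be taken to be the restriction of a homeomorphism of $\mathbb R$ that is very close to the translation that just failed.

**Theorem A.** For every $\varepsilon\in(0,\frac12]$ and every integer $r\ge1$ there are an entire function $h$, real on $\mathbb R$, with $|(h(x)-x-1)^{(k)}|\le\varepsilon$ for all $x\in\mathbb R$ and $0\le k\le r$, and a Hamel base $H$ such that $h(H)=\mathbb R\setminus H$. Here $h|_{\mathbb R}$ is an increasing real-analytic diffeomorphism of $\mathbb R$, so $h|_H:H\to\mathbb R\setminus H$ is a homeomorphism.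

**Theorem B.** For the same $h$ there are $2^{\mathfrak c}$ pairwise non-homeomorphic such $H$.

**Theorem C.** Let $H$ be a Hamel base homeomorphic to $\mathbb R\setminus H$.

(i) $H$ and $\mathbb R\setminus H$ are non-meager in every nonempty open interval. So $H$ lacks the Baire property, and is neither analytic nor coanalytic.

(ii) If $k$ is a homeomorphism of $\mathbb R$ with $k(H)=\mathbb R\setminus H$, then $k$ is increasing, has no fixed points, and is not affine.

So in Theorem A the function $h$ can be arbitrarily $C^r$-close to $x\mapsto x+1$ but cannot be affine. We prove Theorem C first. It is short, and it says what to expect: $H$ cannot be given by a simple formula, so a transfinite recursion is a natural tool.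

## Category obstructions: proof of Theorem C

Recall that a set is *meager* if it is a countable union of nowhere dense sets, and *comeager in* an open set $W$ if its complement in $W$ is meager; equivalently, if it contains a $G_\delta$ set dense in $W$. A set $A\subset\mathbb R$ has the *Baire property* if $A=U\mathbin{\triangle}M$ with $U$ open and $M$ meager. If such an $A$ is non-meager, then $U\neq\emptyset$ and $A$ is comeager in any open interval contained in $U$. A set is *analytic* if it is empty or a continuous image of a complete separable metric space, and *coanalytic* if its complement is analytic. We use two classical facts: a subset of $\mathbb R$ is completely metrizable if and only if it is a $G_\delta$ (Alexandrov), and analytic and coanalytic sets have the Baire property (Lusin–Sierpiński).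

**Step 1: no Hamel base is comeager in an interval.** The purpose is to use the three-term trick of the opening in a form that needs only one element to translate by. Let $H$ be a Hamel base, comeager in a nonempty open interval $I$. Fix $t\in H$; then $t\ne0$. Choose a rational $q\neq0$ with $|qt|<|I|$. Now $H$ is comeager in $I$ and $H-qt$ is comeager in $I-qt$, so both are comeager in the nonempty open interval $I\cap(I-qt)$. By Baire they have a common point $a$ there. Thus $a\in H$ and $b:=a+qt\in H$, and $b\ne a$. If $t\notin\{a,b\}$, then $b-a-qt=0$ is a nontrivial relation between three distinct elements of $H$. If $t=a$, then $b-(1+q)t=0$ is one, with $b\neq t$. If $t=b$, then $a-(1-q)t=0$ is one, with $a\ne t$. In every case $H$ is dependent, a contradiction.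

From here on $H$ is a Hamel base homeomorphic to $\mathbb R\setminus H$.

**Step 2: $H$ is dense in $\mathbb R$.** This will let us pass from "dense in a piece of $H$" to "dense in an interval". If $H$ is not dense, then $\mathbb R\setminus H$ contains a nondegenerate interval. Its image under a homeomorphism $\mathbb R\setminus H\to H$ is a connected subset of $H$ with more than one point, so $H$ contains a nondegenerate interval. This contradicts Step 1.

**Step 3: part (i).** We show that a meager piece of $H$ would produce, through the homeomorphism, a comeager piece of $H$. Let $f:\mathbb R\setminus H\to H$ be a homeomorphism, and suppose that $H\cap I$ is meager for some nonempty open interval $I$. Then $I\setminus H$ is comeager in $I$, so it contains a $G_\delta$ set $G$ that is dense in $I$. The set $I\setminus H$ is nonempty and open in $\mathbb R\setminus H$, so $f(I\setminus H)$ is nonempty and open in $H$; write $f(I\setminus H)=W\cap H$ with $W\ne\emptyset$ open in $\mathbb R$. Since $G$ is dense in $I\setminus H$, its image $f(G)$ is dense in $W\cap H$, and $W\cap H$ is dense in $W$ by Step 2. So $f(G)$ is dense in $W$. Moreover $f(G)$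 is homeomorphic to the $G_\delta$ set $G$, so it is completely metrizable, so it is a $G_\delta$ in $\mathbb R$, by the two directions of Alexandrov's theorem. Hence $H\supset f(G)$ is comeager in $W$, contradicting Step 1.

So $H$ is non-meager in every nonempty open interval. If $\mathbb R\setminus H$ were meager in some such interval, $H$ would be comeager there, again contradicting Step 1. If $H$ had the Baire property, then, being non-meager, it would be comeager in some open interval, once more against Step 1. So $H$ lacks the Baire property, and is therefore neither analytic nor coanalytic.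

**Step 4: part (ii).** We now restrict the maps that can exchange $H$ and its complement. Let $k$ be a homeomorphism of $\mathbb R$ with $k(H)=\mathbb R\setminus H$. Exactly one of $x,k(x)$ lies in $H$, so $k(x)\neq x$ for every $x$. A decreasing homeomorphism of $\mathbb R$ has a fixed point, so $k$ is increasing. Suppose $k(x)=\alpha x+b$ with $\alpha>0$. If $\alpha\ne1$, then $b/(1-\alpha)$ is a fixed point; so $\alpha=1$ and $b\neq0$. From $H+b=\mathbb R\setminus H$ we get $(\mathbb R\setminus H)+b=H$, hence $H+2b=H$. For $t\in H$ the distinct elements $t,\ t+2b,\ t+4b$ of $H$ satisfy $t-2(t+2b)+(t+4b)=0$, a contradiction. $\blacksquare$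

## Counting relations modulo a subspace

We return to the construction. Let $h$ be an increasing homeomorphism of $\mathbb R$ with $h(x)>x$ for all $x$. Every orbit $\{h^m(x):m\in\mathbb Z\}$ is infinite, and it is the disjoint union of two **halves** $\{h^{2m}(x):m\in\mathbb Z\}$ and $\{h^{2m+1}(x):m\in\mathbb Z\}$, which $h$ interchanges. If $H$ contains exactly one half of every orbit and misses the other, then $h(H)=\mathbb R\setminus H$. So we want $h$ and a choice of halves whose union is independent and spans $\mathbb R$.

Suppose we treat the orbits one after another, and let $T$ be the union of the halves chosen so far. A careless choice can block a later one. If $T$ contains $1$ and $\sqrt2$, and an untreated orbit has $3$ in one half and $3\sqrt2$ in the other, then neither half may be added. To foresee such situations we count the relations that a set has modulo the span of $T$.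

**Definition.** For a $\mathbb Q$-subspace $V\subset\mathbb R$ and $A\subset\mathbb R$ let
$$R_V(A)=\Big\{a\in\mathbb Q^{(A)}:\ \sum_{s\in A}a_s s\in V\Big\},\qquad n_V(A)=\dim_{\mathbb Q}R_V(A)\in\{0,1,\dots,\infty\},$$
where $\mathbb Q^{(A)}$ is the space of finitely supported functions $A\to\mathbb Q$. For a set $J$ of orbits write $n_V(J)=n_V(\bigcup J)$, and write $n_0$ when $V=\{0\}$.

For example, let $A=\{1,\sqrt2,1+\sqrt2\}$, with coefficients $a_1,a_2,a_3$ in this order. Modulo $\{0\}$ the conditions are $a_1+a_3=0$ and $a_2+a_3=0$, so $n_0(A)=1$. Modulo $\mathbb Q$ the only condition is $a_2+a_3=0$, so $n_{\mathbb Q}(A)=2$. In the blocked situation above, the untreated orbit $O$ has $n_V(O)\ge2$ with $V=\operatorname{span}T$.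

Clearly $n_V(A)$ is monotone in $A$ and in $V$. If $A$ is finite, then $n_0(A)=|A|-\operatorname{rank}(A)$. If $T$ is independent, $V=\operatorname{span}T$ and $C\cap T=\emptyset$, then $T\cup C$ is independent if and only if $n_V(C)=0$: a nontrivial relation on $T\cup C$ must have a nonzero part on $C$, which is then a nonzero element of $R_V(C)$, and conversely. Three rules drive everything that follows. Functions on subsets are extended by $0$.

**(N1)** $n_V(A\cup B)+n_V(A\cap B)\ge n_V(A)+n_V(B)$.

Indeed $R_V(A)\cap R_V(B)=R_V(A\cap B)$ and $R_V(A)+R_V(B)\subset R_V(A\cup B)$; now use the dimension formula for a sum of two subspaces.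

**(N2)** If $A\cap C=\emptyset$, then $n_V(A\cup C)=n_V(C)+n_{V+\operatorname{span}C}(A)$.

Restriction to $A$ maps $R_V(A\cup C)$ into $R_{V+\operatorname{span}C}(A)$. It is onto: if $\sum_{s\in A}a_ss=v+\sum_{s\in C}c_ss$ with $v\in V$, then $a$ on $A$ together with $-c$ on $C$ is an element of $R_V(A\cup C)$. Its kernel is $R_V(C)$.

**(N3)** $n_{V+\mathbb Qx}(A)\le n_V(A)+1$. If $x\notin V$ and $x\in V+\operatorname{span}A$, then equality holds.

The map $a\mapsto\sum a_ss$ induces a linear map $R_{V+\mathbb Qx}(A)\to(V+\mathbb Qx)/V$ with kernel $R_V(A)$, and the target has dimension at most $1$. In the second case write $x=v+\sum a_ss$ with $v\in V$; then $a\in R_{V+\mathbb Qx}(A)$ is sent to the class of $x$, which is nonzero, so the map is onto a space of dimension $1$. In the example above, $V=\{0\}$ and $x=1$ give $2=1+1$.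

## A budget of one relation per orbit, and why it is one short

How few relations can we hope for? If $X$ has $n$ elements, then the vector $(x_1,\dots,x_n,h(x_1),\dots,h(x_n))$ depends on $n$ real parameters, so for a typical $h$ one expects that $n$ independent rational relations can occur but $n+1$ cannot. This suggests asking for $\operatorname{rank}(X\cup h(X))\ge|X|$ for all finite $X$. Apply it to $X=\{x,h(x),\dots,h^{m-1}(x)\}$: the set $X\cup h(X)$ has $m+1$ points and rank at least $m$, so it has at most one relation up to scalars. For several orbits the same count gives at most one relation per orbit, that is, $n_0(J)\le|J|$ for every finite set $J$ of orbits. This cannot be improved for all orbits: the orbit of $0$ contains $0$, hence carries a relation, whatever $h$ is.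

So here is the natural attempt. Keep the chosen part $T$ independent, let $V=\operatorname{span}T$, and keep the budget
$$n_V(J)\le|J|\qquad\text{for every finite set $J$ of untreated orbits.}$$
The blocked situation, with $n_V(O)\ge2$, is then excluded. Lemma 1 below, in the special case $\Pi=\emptyset$, says that under this budget another orbit can always be treated so that the budget survives. A transfinite recursion then gives an independent set with one half of every orbit. That is half of what we want.

Does it span? Suppose $x\notin V$ and we want to enlarge $T$ so that $x$ enters the span. Write $V_x=V+\mathbb Qx$, and take the most favorable case: the budget $n_{V_x}(J)\le|J|$ holds even modulo $V_x$. If $x$ lies on an untreated orbit, add the half $E$ of this orbit that contains $x$. For a finite set $J$ of other untreated orbits, (N3) gives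
$$n_V(E\cup\textstyle\bigcup J)=n_{V_x}(E\cup\bigcup J)-1\le(|J|+1)-1=|J| ,$$
which by (N2) is what is needed to go on. But $x$ may lie in the rejected half of a treated orbit. Every orbit has a rejected half, so this is not a rare accident. Cardinality then offers another way. There are $\mathfrak c$ ways to write $x=y+z$, and while fewer than $\mathfrak c$ points lie on treated orbits we can take $y$ and $z$ on two different untreated orbits. Add the halves $Y\ni y$ and $Z\ni z$. The same count now reads
$$n_V(Y\cup Z\cup\textstyle\bigcup J)=n_{V_x}(Y\cup Z\cup\bigcup J)-1\le(|J|+2)-1=|J|+1 .$$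
We need $|J|$; already for $J=\emptyset$ the bound does not tell us that $T\cup Y\cup Z$ is independent. This is where the attempt stops: two fresh orbits bring a budget of two, and the point $x$ pays for only one.

The count would close if one of the two fresh orbits had budget $0$. Not all orbits can have budget $0$, as the orbit of $0$ shows. But it is enough that many do. If some of the $x_i$ are confined to a set $P$ so thin that a point of $P$ does not count as a parameter, then the expected number of relations drops from $n$ to $n-|X\cap P|$, and the condition to ask for is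
$$\operatorname{rank}(X\cup h(X))\ \ge\ |X|+|X\cap P|\quad\text{for all finite }X\subset\mathbb R. \tag{G}$$
For $X\subset P$ this asks for rank $2|X|$, so $P$ must be independent. For the choice of $y\in P$ by cardinality, $P$ must have $\mathfrak c$ elements. We now build such a $P$, then such an $h$, and then run the recursion with the refined budget.

## A compact independent set with very thin covers

For $s\in\{0,1\}^{\mathbb N}$ and $k\ge0$ let $c(s|k)\in[2^k,2^{k+1})$ be the integer with binary expansion $1s_1\dots s_k$. Put
$$N_s=\{c(s|k):k\ge0\},\qquad x_s=\sum_{m\in N_s}10^{-m!},\qquad P=\{x_s:s\in\{0,1\}^{\mathbb N}\}.$$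
For $s=(0,0,0,\dots)$ we get $N_s=\{1,2,4,8,\dots\}$ and $x_s=10^{-1}+10^{-2}+10^{-24}+10^{-40320}+\cdots$. For $s=(1,1,1,\dots)$ we get $N_s=\{1,3,7,15,\dots\}$ and $x_s=10^{-1}+10^{-6}+10^{-5040}+\cdots$. The number $c(s|k)$ determines both $k$ and $s_1,\dots,s_k$, so $N_s\cap N_{s'}$ is finite whenever $s\ne s'$.

**Step 1: $P$ is independent and $s\mapsto x_s$ is injective.** The idea is that the gaps between factorials isolate a single decimal term. Let $s_1,\dots,s_l$ be distinct and suppose $\sum a_ix_{s_i}=0$ with $a_i\in\mathbb Z$ and $a_1\ne0$. Put $A=\sum|a_i|$. Since $N_{s_1}$ is infinite and meets each other $N_{s_i}$ in a finite set, there are arbitrarily large $m\in N_{s_1}$ that lie in no other $N_{s_i}$. Multiply the relation by $10^{(m-1)!}$. The terms $10^{-j!}$ with $j<m$ contribute an integer. The rest is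
$$\theta=10^{(m-1)!}\big(a_1 10^{-m!}+\rho\big),\qquad|\rho|\le A\sum_{j\ge m+1}10^{-j!}\le2A\,10^{-(m+1)!}.$$
For $m$ large, $2A\,10^{-(m+1)!}<10^{-m!}\le|a_1|10^{-m!}$, so $\theta\ne0$; also $10^{(m-1)!-m!}\to0$, so $|\theta|<1$. An integer plus $\theta$ is then not $0$, a contradiction. Applied to $x_{s_1}-x_{s_2}=0$ with $s_1\ne s_2$ this gives injectivity, and then the general case says that $P$ is independent. A rational relation becomes an integral one after multiplying by a common denominator, so integer coefficients suffice.

**Step 2: $P$ is compact, has $\mathfrak c$ elements, and has thin covers.** This is the sense in which a point of $P$ is no parameter. The first $k$ digits of $s$ determine $N_s\cap[1,2^{k+1})$, because $c(s|j)\ge2^{j}\ge 2^{k+1}$ for $j>k$. Hence they determine $x_s$ up to an error in the interval from $0$ to $\sum_{j\ge2^{k+1}}10^{-j!}\le e_k$, where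
$$e_k:=2\cdot10^{-(2^{k+1})!}.$$
So $s\mapsto x_s$ is continuous on the compact space $\{0,1\}^{\mathbb N}$, and $P$ is compact. By Step 1, $|P|=\mathfrak c$. Moreover $P$ is covered by $2^k$ intervals of length $e_k$: one interval of length $2\cdot10^{-2}$ for $k=0$, two intervals of length $2\cdot10^{-24}$ for $k=1$, and so on. For every $p\ge0$,
$$2^{kp}e_k\to0\qquad(k\to\infty).\tag{1}$$

## A generic entire perturbation of $x+1$

Fix $\varepsilon\in(0,\frac12]$ and $r\ge1$. Let $\mathcal U$ be the set of entire functions $u$, real on $\mathbb R$, with $|u^{(k)}(x)|\le\varepsilon$ for all $x\in\mathbb R$ and $0\le k\le r$. Give the space of entire functions the topology of locally uniform convergence on $\mathbb C$; it is completely metrizable, and if $u_j\to u$ then all derivatives converge locally uniformly. So $\mathcal U$ is closed, hence completely metrizable, and the Baire category theorem applies to it. It is nonempty since $0\in\mathcal U$.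

For $u\in\mathcal U$ put $h_u(x)=x+1+u(x)$. On $\mathbb R$ we have $h_u'\ge1-\varepsilon\ge\frac12$ and $x+\frac12\le h_u(x)\le x+\frac32$. So $h_u$ is an increasing real-analytic diffeomorphism of $\mathbb R$ with $h_u(x)>x$.

**Proposition 1.** There is $u\in\mathcal U$ such that $h=h_u$ satisfies (G).

The first nontrivial case is $X=\{x\}$ with $x\in P$. Then (G) says $\operatorname{rank}\{x,h(x)\}=2$. As $x\ne0$, this means $h(x)\ne cx$ for every rational $c$. Fix $c$ and an interval $I$, and perturb $h_1=h_{u_1}$ to $h_1+te^{-x^2}$. The bad values of $t$, for which $h_1(x)+te^{-x^2}=cx$ for some $x\in P\cap I$, form the set $\{(cx-h_1(x))e^{x^2}:x\in P\cap I\}$. This is a Lipschitz image of a null set, hence null, so arbitrarily small good $t$ exist. For two points, one of them in $P$, the points to be avoided form part of a plane: a thin set times an interval. It is covered by about $2^k\cdot e_k^{-1}$ pieces of size $e_k$, its Lipschitz image in the plane of parameters $(t_1,t_2)$ has area at most a constant times $2^ke_k^{-1}e_k^2=2^ke_k$, and this tends to $0$. The proof does this in general.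

*Proof.* **Step 1: countably many conditions.** We split the failure of (G) into countably many closed conditions. Consider data $\sigma=(n,p,L,I_1,\dots,I_n)$, where $n\ge1$, $0\le p\le n$, $L\subset\mathbb R^{2n}$ is a rational subspace (one spanned by rational vectors) of dimension $n+p-1$, and the $I_i$ are pairwise disjoint nondegenerate compact intervals with rational endpoints. There are countably many $\sigma$. Let $Q=\prod_iI_i$, let $K=\{x\in Q:x_i\in P\text{ for }i\le p\}$, which is compact, and let
$$U_\sigma=\{u\in\mathcal U:\ (x,h_u(x_1),\dots,h_u(x_n))\notin L\text{ for all }x\in K\}.$$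

**Step 2: if $u\in\bigcap_\sigma U_\sigma$, then (G) holds for $h_u$.** This shows that the conditions are the right ones. Write $h=h_u$ and suppose (G) fails for $X=\{x_1,\dots,x_n\}$, where exactly $x_1,\dots,x_p$ lie in $P$. Then $n\ge1$, since (G) is trivial for $X=\emptyset$. The coordinates of $v=(x_1,\dots,x_n,h(x_1),\dots,h(x_n))$ have rank at most $n+p-1$, so the space of rational vectors $c\in\mathbb Q^{2n}$ with $c\cdot v=0$ has dimension at least $2n-(n+p-1)=n-p+1$. Choose exactly $n-p+1$ independent ones. Their common real solution space $L$ is a rational subspace of dimension $n+p-1$ that contains $v$. Choose pairwise disjoint nondegenerate compact intervals $I_i\ni x_i$ with rational endpoints. For this $\sigma$ we have $(x_1,\dots,x_n)\in K$ and $v\in L$, so $u\notin U_\sigma$, a contradiction.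

**Step 3: $U_\sigma$ is open.** We need this for Baire. Let $u\in U_\sigma$. If $K=\emptyset$, then $U_\sigma=\mathcal U$. Otherwise the compact set $\{(x,h_u(x_1),\dots,h_u(x_n)):x\in K\}$ has positive distance $\eta$ from the closed set $L$. If $u'\in\mathcal U$ satisfies $|u'-u|<\eta/\sqrt n$ on $\bigcup I_i$, each point of this set moves by less than $\eta$, so $u'\in U_\sigma$. Such $u'$ form a neighborhood of $u$.

**Step 4: a finite-dimensional family of perturbations.** To prove that $U_\sigma$ is dense, we place near a given $u$ an $n$-parameter family inside $\mathcal U$. Let $u\in\mathcal U$, $\delta\in(0,1)$, $u_1=(1-\delta)u$ and $h_1=h_{u_1}$. Let $\varphi_j(z)=z^{j-1}e^{-z^2}$ for $1\le j\le n$. These are entire, real on $\mathbb R$, with all derivatives bounded on $\mathbb R$. Since $|u_1^{(k)}|\le(1-\delta)\varepsilon$ on $\mathbb R$ for $k\le r$, there is $\tau>0$ such that $u_1+\sum_jt_j\varphi_j\in\mathcal U$ whenever $t\in\mathbb R^n$, $|t|\le\tau$. Let $B$ be the set of $t$ with $|t|\le\tau$ and $u_1+\sum_jt_j\varphi_j\notin U_\sigma$. In Steps 5 and 6 we show that $B$ is Lebesgue null. Then there are arbitrarily small $t\notin B$,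 and since $(1-\delta)u+\sum_jt_j\varphi_j\to u$ locally uniformly as $\delta,t\to0$, the set $U_\sigma$ is dense.

**Step 5: solving for the bad parameters.** We write $B$ as part of a Lipschitz image of a subset of $L$. Let $\Phi(x)=(\varphi_j(x_i))_{i,j}$. Row $i$ is $e^{-x_i^2}(1,x_i,\dots,x_i^{n-1})$, so $\Phi(x)$ is a diagonal matrix with nonzero entries times a Vandermonde matrix. It is invertible when the $x_i$ are distinct, hence on a neighborhood of $Q$. Write $h_1(x)=(h_1(x_i))_i$ for $x\in Q$. If $t\in B$, there is $x\in K$ with $(x,y)\in L$, where $y=h_1(x)+\Phi(x)t$; that is,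
$$t=F(x,y):=\Phi(x)^{-1}(y-h_1(x)).$$
Here $y_i=h_{u'}(x_i)$ with $u'=u_1+\sum_jt_j\varphi_j\in\mathcal U$, so $|y_i|\le|x_i|+\frac32\le M_0$, where $M_0:=2+\max\{|z|:z\in\bigcup_iI_i\}$. With
$$W=\{(x,y)\in L:\ x\in K,\ y\in[-M_0,M_0]^n\}$$
we get $B\subset F(W)$. The function $F$ is smooth near the compact convex set $Q\times[-M_0,M_0]^n$, so by the mean value inequality it is Lipschitz on that set, which contains $W$.

**Step 6: $B$ is null.** We cover $W$ by few small pieces. Let $\pi:L\to\mathbb R^p$ be the projection to the coordinates $x_1,\dots,x_p$.

Suppose $\pi$ is not onto (so $p\ge1$). Its image is spanned by rational vectors and is not all of $\mathbb R^p$, so there is a nonzero $c\in\mathbb Q^p$ with $\sum_{i\le p}c_ix_i=0$ for all points of $L$. For $x\in K$ the numbers $x_1,\dots,x_p$ are distinct elements of $P$, because the $I_i$ are disjoint, and they are independent. So $W=\emptyset$ and $B=\emptyset$.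

Suppose $\pi$ is onto. Its kernel has dimension $n-1$, and we can choose a linear isomorphism $\lambda:\mathbb R^p\times\mathbb R^{n-1}\to L$ with $\pi\lambda(v,w)=v$. Since $W$ is bounded and its points have $x_1,\dots,x_p\in P$, there is $M$ with $W\subset\lambda(P^p\times[-M,M]^{n-1})$. (A factor with exponent $0$ is a single point.) For each $k$ cover $P$ by $2^k$ intervals of length $e_k$, and $[-M,M]$ by at most $2M/e_k+1$ intervals of length at most $e_k$. This covers $P^p\times[-M,M]^{n-1}$ by at most
$$2^{kp}\Big(\frac{2M}{e_k}+1\Big)^{n-1}\le2^{kp}(2M+1)^{n-1}e_k^{-(n-1)}$$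
boxes $\Delta$ with sides at most $e_k$. Each $\Delta$ has diameter at most $\sqrt{n+p-1}\,e_k$, and $F$ and $\lambda$ are Lipschitz, so $F(\lambda(\Delta)\cap W)$ has diameter at most $Ce_k$ with $C$ independent of $k$. A set of diameter $d$ in $\mathbb R^n$ lies in a cube of side $2d$. Hence the outer measure of $B$ is at most
$$C'\,2^{kp}e_k^{-(n-1)}e_k^{\,n}=C'\,2^{kp}e_k,$$
with $C'$ independent of $k$. By (1) this tends to $0$, so $B$ is null.

**Step 7: conclusion.** By Baire, the countable intersection $\bigcap_\sigma U_\sigma$ of dense open subsets of $\mathcal U$ is nonempty. Step 2 finishes the proof. $\square$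

Fix such an $h$ from now on. "Orbit" and "half" refer to this $h$.

## Good triples: budget zero for orbits through $\Pi$

We translate (G) into a budget for orbits. A *segment* is a finite set $\{h^m(x):a\le m\le b\}$ with $a\le b$. Suppose that a finite set $S$ meets each of $q$ orbits in a nonempty segment and meets no other orbit. Then $h(S)$ adds exactly one new point in each of the $q$ orbits, so $|S\cup h(S)|=|S|+q$, and (G) for $X=S$ gives
$$n_0(S)\le n_0(S\cup h(S))=|S|+q-\operatorname{rank}(S\cup h(S))\le q-|S\cap P|.\tag{2}$$
In particular, *each orbit contains at most one point of $P$*: if there were two, a segment $S$ containing both would give $n_0(S)\le1-2<0$.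

For $\Pi\subset P$ and a finite set $J$ of orbits let
$$w_\Pi(J)=\sum_{O\in J}\big(1-|O\cap\Pi|\big).$$
Each summand is $0$ or $1$: orbits through $\Pi$ have budget $0$, all others have budget $1$. For three orbits of which exactly one meets $\Pi$, $w_\Pi(J)=2$. Being a sum over $J$, the weight satisfies
$$w_\Pi(J)+w_\Pi(J')=w_\Pi(J\cup J')+w_\Pi(J\cap J').$$

**Definition.** A triple $(T,\mathcal D,\Pi)$ is *good* if $\mathcal D$ is a set of orbits, $\Pi\subset P$, $T$ is a union of exactly one half of each orbit in $\mathcal D$, $T$ is independent, and, with $V=\operatorname{span}T$,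
$$n_V(J)\le w_\Pi(J)\quad\text{for every finite set $J$ of orbits with }J\cap\mathcal D=\emptyset.\tag{3}$$
It is *extended* by a good triple $(T',\mathcal D',\Pi')$ if $\mathcal D\subset\mathcal D'$, $T'\cap\bigcup\mathcal D=T$ and $\Pi'\subset\Pi$.

Thus $\mathcal D$ is the set of treated orbits, and $\Pi$ is the set of points of $P$ whose orbits, while untreated, still have budget $0$. Extension is transitive: $T''\cap\bigcup\mathcal D=(T''\cap\bigcup\mathcal D')\cap\bigcup\mathcal D=T'\cap\bigcup\mathcal D=T$. With $\Pi=\emptyset$ the weight is $w_\emptyset(J)=|J|$, and (3) is the budget of the failed attempt.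

**The triple $(\emptyset,\emptyset,P)$ is good.** This is the start of the recursion; here $V=\{0\}$. Suppose $n_0(J)\ge w_P(J)+1$ for some finite $J$. Then $J\neq\emptyset$. Take $w_P(J)+1$ linearly independent elements of $R_0(\bigcup J)$ and a finite set $S\subset\bigcup J$ that contains their supports and all points of $P$ in $\bigcup J$, and meets each orbit of $J$ in a nonempty segment. Then $n_0(S)\ge w_P(J)+1=|J|-|S\cap P|+1$, contradicting (2) with $q=|J|$.

## Treating one more orbit

The next lemma says that the budget never blocks us, and that at an orbit through $\Pi$ we are free to choose.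

**Lemma 1.** Let $(T,\mathcal D,\Pi)$ be good and $O\notin\mathcal D$. For some half $E$ of $O$, the triple $(T\cup E,\mathcal D\cup\{O\},\Pi)$ is good. If $O\cap\Pi\ne\emptyset$, this is true for both halves.

*Proof.* **Step 1: a witness for a bad half.** We claim that if a half $E$ does not work, there is a finite $J$, disjoint from $\mathcal D\cup\{O\}$, with
$$n_V(E\cup\textstyle\bigcup J)\ge w_\Pi(J)+1.\tag{4}$$
If $T\cup E$ is dependent, then $n_V(E)\ge1$, and $J=\emptyset$ serves. Otherwise $n_V(E)=0$, and the budget (3) must fail for $V+\operatorname{span}E$ and some finite $J$ disjoint from $\mathcal D\cup\{O\}$. By (N2), $n_V(E\cup\bigcup J)=n_V(E)+n_{V+\operatorname{span}E}(J)\ge w_\Pi(J)+1$.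

**Step 2: orbits through $\Pi$.** Here no half can be bad. If $O\cap\Pi\ne\emptyset$, then by monotonicity and (3), $n_V(E\cup\bigcup J)\le n_V(J\cup\{O\})\le w_\Pi(J)+0$, which contradicts (4). So both halves work.

**Step 3: not both halves are bad.** We add up two witnesses and exceed the budget. Suppose both halves $E,F$ of $O$ fail, with witnesses $J,J'$. Put $A=E\cup\bigcup J$ and $B=F\cup\bigcup J'$. Since $E\cap F=\emptyset$ and $O\notin J\cup J'$, we have $A\cap B=\bigcup(J\cap J')$ and $A\cup B=\bigcup(J\cup J'\cup\{O\})$. All numbers involved are finite by (3), and (N1) together with $n_V(A\cap B)\le w_\Pi(J\cap J')$ gives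
$$n_V(A\cup B)\ge\big(w_\Pi(J)+1\big)+\big(w_\Pi(J')+1\big)-w_\Pi(J\cap J')=w_\Pi(J\cup J')+2 .$$
But (3) gives $n_V(A\cup B)\le w_\Pi(J\cup J'\cup\{O\})\le w_\Pi(J\cup J')+1$, a contradiction. $\square$

## Making room for a real number $x$: critical sets

Before we put $x$ into the span, we want the "most favorable case" of the failed attempt: the budget should hold even modulo $V+\mathbb Qx$. By (N3) it can be exceeded by at most one. Two examples with $T=\mathcal D=\emptyset$ and $\Pi=P$ show how this happens and how it can be cured. If $x=q\in P$ and $O$ is the orbit of $q$, then $w_P(\{O\})=0$ but $n_{\mathbb Qq}(O)\ge1$; the cure is to drop $q$ from $\Pi$, which raises the budget of $O$ to $1$. If $O$ is the orbit of $0$ and $x=h(0)$, then $n_0(O)\ge1$, so $w_P(\{O\})=1$ by (3), but $n_{\mathbb Qx}(O)\ge2$ because of the points $0$ and $x\neq 0$. Here the cure is to treat $O$: the half containing $0$ is not allowed, so we must take the other half, which contains $x$. Then $x$ is in the span. The lemma says that one of these two cures always works.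

**Lemma 2.** Let $(T,\mathcal D,\Pi)$ be good and $x\in\mathbb R$. It has a good extension $(T',\mathcal D',\Pi')$, with $\mathcal D'\setminus\mathcal D$ and $\Pi\setminus\Pi'$ finite, such that with $V'=\operatorname{span}T'$ either $x\in V'$, or
$$n_{V'+\mathbb Qx}(J)\le w_{\Pi'}(J)\quad\text{for every finite $J$ with }J\cap\mathcal D'=\emptyset.\tag{5}$$

*Proof.* If $x\in V=\operatorname{span}T$ there is nothing to do, so let $x\notin V$ and write $V_x=V+\mathbb Qx$.

**Step 1: the least critical set.** We locate a single smallest place where the budget is exceeded. Call a finite $J$ with $J\cap\mathcal D=\emptyset$ *critical* if $n_{V_x}(J)\ge w_\Pi(J)+1$. By (N3) and (3), $n_{V_x}(J)\le n_V(J)+1\le w_\Pi(J)+1$ always, so critical sets satisfy equality. If there are no critical sets, the triple itself satisfies (5) and we are done. If $J$ and $J'$ are critical, so is $J\cap J'$: by (N1), and by the bound just noted for $J\cup J'$,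
$$n_{V_x}(J\cap J')\ge\big(w_\Pi(J)+1\big)+\big(w_\Pi(J')+1\big)-\big(w_\Pi(J\cup J')+1\big)=w_\Pi(J\cap J')+1 .$$
Let $J_0$ be a critical set of minimal cardinality. For every critical $J$ the set $J\cap J_0$ is critical, so $J\cap J_0=J_0$; that is, $J_0\subset J$. Also $J_0\ne\emptyset$, since $n_{V_x}(\emptyset)=0$.

**Step 2: the case where some orbit of $J_0$ contains a point $q\in\Pi$.** We raise the budget of every critical set at once by dropping $q$. Let $T'=T$, $\mathcal D'=\mathcal D$, $\Pi'=\Pi\setminus\{q\}$. Since $w_{\Pi'}\ge w_\Pi$, the triple is good. If $J$ is not critical, $n_{V_x}(J)\le w_\Pi(J)\le w_{\Pi'}(J)$. If $J$ is critical, then $J\supset J_0$ contains the orbit of $q$, whose budget goes up from $0$ to $1$, so $n_{V_x}(J)=w_\Pi(J)+1=w_{\Pi'}(J)$. So (5) holds.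

**Step 3: the case where no orbit of $J_0$ meets $\Pi$.** We treat all orbits of $J_0$ and find that either $x$ enters the span or the excess disappears. Now $w_\Pi(J_0)=|J_0|$ and $n_{V_x}(J_0)=|J_0|+1$. Applying Lemma 1 to the orbits of $J_0$ one by one, we get a good triple $(T\cup R,\mathcal D\cup J_0,\Pi)$, where $R$ is a union of one half of each orbit in $J_0$. It extends the given one. Put $V'=V+\operatorname{span}R$. If $x\in V'$ we are done, so let $x\notin V'$.

First, $n_{V_x}(R)=0$. Indeed, suppose $\sum_{s\in R}a_ss=v+cx$ with $v\in V$ and $c\in\mathbb Q$. Since $x\notin V'$, we have $c=0$, so $a\in R_V(R)$. But $n_V(R)=0$ because $T\cup R$ is independent. So $a=0$.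

Let $J$ be finite and disjoint from $\mathcal D\cup J_0$. By (N2), $n_{V'+\mathbb Qx}(J)=n_{V_x}(R\cup\bigcup J)-n_{V_x}(R)=n_{V_x}(R\cup\bigcup J)$. Apply (N1) modulo $V_x$ to $A=R\cup\bigcup J$ and $B=\bigcup J_0$. Here $A\cap B=R$ and $A\cup B=\bigcup(J\cup J_0)$, so
$$n_{V_x}(A)\le n_{V_x}(J\cup J_0)+n_{V_x}(R)-n_{V_x}(J_0)\le\big(w_\Pi(J)+|J_0|+1\big)+0-\big(|J_0|+1\big)=w_\Pi(J).$$
So (5) holds with $\Pi'=\Pi$. $\square$

## Putting $x$ into the span with one free orbit

Now the count that was one short closes.

**Lemma 3.** Let $(T,\mathcal D,\Pi)$ be good with $|\mathcal D|<\mathfrak c$ and $|\Pi|=\mathfrak c$, and let $x\in\mathbb R$. There is a good extension $(T',\mathcal D',\Pi')$ with $x\in\operatorname{span}T'$ and with $\mathcal D'\setminus\mathcal D$ and $\Pi\setminus\Pi'$ finite.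

*Proof.* **Step 1: reduction.** We arrange the favorable case. Lemma 2 changes $\mathcal D$ and $\Pi$ only by finite sets, so the hypotheses survive. If its first alternative holds, we are done. So, after replacing the triple, we may assume that $x\notin V$ and that $n_{V+\mathbb Qx}(J)\le w_\Pi(J)$ for all finite $J$ disjoint from $\mathcal D$.

**Step 2: choice of two fresh orbits.** Writing $O(z)$ for the orbit of $z$, we look for $p\in\Pi$ such that, with $y=x-p$, the orbits $O(p)$ and $O(y)$ are not in $\mathcal D$ and are different. Since orbits are countable and $|\mathcal D|<\mathfrak c$, we have $|\bigcup\mathcal D|<\mathfrak c$; so fewer than $\mathfrak c$ values of $p$ have $p\in\bigcup\mathcal D$ or $x-p\in\bigcup\mathcal D$. If $O(p)=O(y)$, then $x-p=h^m(p)$ for some $m\in\mathbb Z$; as $p\mapsto p+h^m(p)$ is strictly increasing, this happens for at most one $p$ for each $m$. So fewer than $\mathfrak c$ values of $p$ are excluded altogether, and $|\Pi|=\mathfrak c$.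

**Step 3: the count.** We check that the budget survives when we add halves through $p$ and $y$. Let $Z\ni p$ be a half of $O(p)$ and $Y\ni y$ a half of $O(y)$, and put
$$T'=T\cup Z\cup Y,\qquad\mathcal D'=\mathcal D\cup\{O(p),O(y)\},\qquad\Pi'=\Pi.$$
Then $x=p+y\in\operatorname{span}T'$. Let $J$ be finite with $J\cap\mathcal D'=\emptyset$, and let $A=Z\cup Y\cup\bigcup J$. The orbit $O(p)$ has budget $0$ because $p\in\Pi$, and $O(y)$ has budget at most $1$. So
$$n_{V+\mathbb Qx}(A)\le n_{V+\mathbb Qx}(J\cup\{O(p),O(y)\})\le w_\Pi(J)+0+1 .$$
Since $x\in\operatorname{span}A$ and $x\notin V$, (N3) gives $n_V(A)=n_{V+\mathbb Qx}(A)-1\le w_\Pi(J)$. For $J=\emptyset$ this says $n_V(Z\cup Y)=0$, so $T'$ is independent. Then (N2) gives $n_{\operatorname{span}T'}(J)=n_V(A)-n_V(Z\cup Y)=n_V(A)\le w_\Pi(J)$. So the new triple is good, and it extends the old one. $\square$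

## The recursion of length $\mathfrak c$: proof of Theorem A

**Step 1: the construction.** We treat all real numbers in turn. Enumerate $\mathbb R=\{x_\alpha:\alpha<\mathfrak c\}$. We construct good triples $(T_\alpha,\mathcal D_\alpha,\Pi_\alpha)$ for $\alpha\le\mathfrak c$, each extending all previous ones, with
$$|\mathcal D_\alpha|\le|\alpha|+\aleph_0,\qquad|P\setminus\Pi_\alpha|\le|\alpha|+\aleph_0 .$$
Start with $(\emptyset,\emptyset,P)$. Given the triple for $\alpha<\mathfrak c$, the bounds give $|\mathcal D_\alpha|<\mathfrak c$ and $|\Pi_\alpha|=\mathfrak c$. Apply Lemma 3 with $x=x_\alpha$ to obtain the triple for $\alpha+1$, so that $x_\alpha\in\operatorname{span}T_{\alpha+1}$. Only finitely many orbits are added and finitely many points removed, so the bounds persist. At a limit $\lambda\le\mathfrak c$ put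
$$T_\lambda=\bigcup_{\alpha<\lambda}T_\alpha,\qquad\mathcal D_\lambda=\bigcup_{\alpha<\lambda}\mathcal D_\alpha,\qquad\Pi_\lambda=\bigcap_{\alpha<\lambda}\Pi_\alpha .$$
The bounds hold, since $|\lambda|\cdot(|\lambda|+\aleph_0)=|\lambda|+\aleph_0$.

**Step 2: limit triples are good and extend the earlier ones.** This is needed for the recursion to continue. For $\alpha\le\beta<\lambda$ we have $T_\beta\cap\bigcup\mathcal D_\alpha=T_\alpha$, and the sets $T_\beta$ increase; hence $T_\lambda\cap\bigcup\mathcal D_\alpha=T_\alpha$. So $T_\lambda$ contains exactly one half of each orbit in $\mathcal D_\lambda$ and nothing else. As an increasing union of independent sets, $T_\lambda$ is independent. Let $V_\alpha=\operatorname{span}T_\alpha$; then $V_\lambda=\bigcup_{\alpha<\lambda}V_\alpha$. Let $J$ be finite and disjoint from $\mathcal D_\lambda$. Then $R_{V_\lambda}(\bigcup J)$ is the increasing union of the spaces $R_{V_\alpha}(\bigcup J)$, $\alpha<\lambda$, whose dimensions are at most $w_{\Pi_\alpha}(J)\le w_{\Pi_\lambda}(J)$. If the union had $w_{\Pi_\lambda}(J)+1$ independent elements, they would all lie in one of these spaces, which is impossible. So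 $n_{V_\lambda}(J)\le w_{\Pi_\lambda}(J)$.

**Step 3: $H=T_{\mathfrak c}$ is a Hamel base.** It is independent, and it spans $\mathbb R$ because every $x_\alpha$ lies in $\operatorname{span}T_{\alpha+1}\subset\operatorname{span}H$.

**Step 4: every orbit has been treated.** We never arranged this explicitly; it follows from the budget. Suppose some orbit $O$ is not in $\mathcal D_{\mathfrak c}$. Then (3), with $V=\operatorname{span}T_{\mathfrak c}=\mathbb R$ and $J=\{O\}$, gives
$$\infty=\dim_{\mathbb Q}\mathbb Q^{(O)}=n_{\mathbb R}(O)\le1,$$
which is absurd. So $H$ contains exactly one half of every orbit of $h$ and misses the other. Since $h$ interchanges the halves, $h(H)=\mathbb R\setminus H$. By the choice of $\mathcal U$, $h$ satisfies the estimates of Theorem A and is an increasing real-analytic diffeomorphism of $\mathbb R$, so $h|_H:H\to\mathbb R\setminus H$ is a homeomorphism. $\blacksquare$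

## Free choices at orbits through $\Pi$: proof of Theorem B

The classical fact used here is Lavrentiev's theorem: every homeomorphism between subsets of $\mathbb R$ extends to a homeomorphism between $G_\delta$ subsets of $\mathbb R$.

**Step 1: $2^{\mathfrak c}$ different bases for the same $h$.** The second part of Lemma 1 leaves a free binary choice at each stage. Let $s:\mathfrak c\to\{0,1\}$. In the recursion above, at each successor stage, after Lemma 3, choose a point $p_\alpha$ in the current $\Pi$ whose orbit is not in the current $\mathcal D$. This is possible because $|\Pi|=\mathfrak c>|\bigcup\mathcal D|$. By the second part of Lemma 1 we may add either half of $O(p_\alpha)$ and keep a good triple; add the half containing $p_\alpha$ if $s(\alpha)=1$ and the other half if $s(\alpha)=0$. This adds one more orbit, so the cardinality bounds persist. All other choices are made by fixed choice functions of $\alpha$ and the current triple. The proof of Theorem A applies without change and gives a Hamel base $H_s$ with $h(H_s)=\mathbb R\setminus H_s$.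

Let $s\ne s'$ and let $\alpha$ be least with $s(\alpha)\neq s'(\alpha)$. The two constructions agree up to the choice of $p_\alpha$, so they use the same $p_\alpha$. Exactly one of them adds the half containing $p_\alpha$, and by the definition of extension this decision is never changed later. So $p_\alpha$ lies in exactly one of $H_s,H_{s'}$, and there are $2^{\mathfrak c}$ different sets $H_s$.

**Step 2: each homeomorphism class is small.** We bound the number of $H_s$ homeomorphic to a given one. There are $\mathfrak c$ open subsets of $\mathbb R$, hence at most $\mathfrak c^{\aleph_0}=\mathfrak c$ sets that are $G_\delta$, and a continuous real function on such a set is determined by its values on a countable dense subset. So there are at most $\mathfrak c$ homeomorphisms between $G_\delta$ subsets of $\mathbb R$. If $H_{s'}$ is homeomorphic to $H_s$, then by Lavrentiev's theorem $H_{s'}$ is the image of $H_s$ under one of these. So each homeomorphism class contains at most $\mathfrak c$ of the sets $H_s$. If there were $\kappa<2^{\mathfrak c}$ classes, there would be at most $\kappa\cdot\mathfrak c<2^{\mathfrak c}$ sets $H_s$. Hence there are $2^{\mathfrak c}$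 classes, and choosing one $H_s$ from each proves Theorem B. $\blacksquare$
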